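\title{Planar graphs without adjacent triangles are 4-choosable}

\begin{abstract}
We prove that every planar graph in which no two triangles share an edge is 4-choosable. The proof is an induction on a stronger statement: lists of size 3 suffice on the outer face, and a path with at most three vertices on the outer face may be colored in advance. In a minimal counterexample we color and delete a stretch of the outer cycle together with the triangles standing on it, in such a way that every remaining interior vertex loses at most one color.
\end{abstract}

\section{Introduction}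

All graphs are finite, simple and undirected. A \emph{list assignment} $L$ of a graph $G$ assigns to each vertex $v$ a set $L(v)$ of colors. An \emph{$L$-coloring} is a map $\lambda$ with $\lambda(v)\in L(v)$ for every vertex $v$ that is \emph{proper}, that is, $\lambda(u)\ne\lambda(v)$ for every edge $uv$. The graph $G$ is \emph{$k$-choosable} if it has an $L$-coloring for every list assignment $L$ with $|L(v)|\ge k$ for all $v$. Taking all lists equal shows that a $k$-choosable graph is $k$-colorable. The converse fails. In $K_{2,4}$, give the two vertices of one side the lists $\{1,2\}$ and $\{3,4\}$, and the four vertices of the other side the lists $\{1,3\},\{1,4\},\{2,3\},\{2,4\}$; whichever two colors the first side receives, they form the list of a vertex on the second side. So this planar bipartite graph is not 2-choosable. Choosability asks for colorings that survive when the supply of colors changes from vertex to vertex.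

The simplest sufficient condition is greedy: if every subgraph of $G$ has a vertex of degree less than $k$, then $G$ is $k$-choosable (delete such a vertex, color the rest by induction, and color the vertex last). By Euler's formula a triangle-free planar graph with $n\ge3$ vertices has at most $2n-4$ edges, hence a vertex of degree at most 3. So triangle-free planar graphs are 4-choosable, and it is natural to ask how triangles may be allowed back in. Call two distinct cycles \emph{intersecting} if they share a vertex and \emph{adjacent} if they share an edge. It is known that a planar graph is 4-choosable if it has no intersecting triangles, and also if it has no 4-cycle adjacent to a triangle. The conjecture that it suffices to exclude adjacent triangles appears in~\cite{source}. We prove it.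

\begin{theorem}\label{thm:main}
Every planar graph in which no two distinct triangles share an edge is 4-choosable.
\end{theorem}

Theorem~\ref{thm:main} contains both known results: adjacent triangles are intersecting, and two triangles $xyz$, $xyw$ give the 4-cycle $xzyw$, which is adjacent to $xyz$.

The greedy argument misses Theorem~\ref{thm:main} by one. Let $G$ be a 2-connected plane graph without adjacent triangles, with $n\ge4$ vertices, $e$ edges and $f$ faces, $f_3$ of them triangular. The triangular faces are edge-disjoint, so $f_3\le e/3$, and $2e\ge 4f-f_3$ gives $f\le 7e/12$. Euler's formula then gives $e\le\frac{12}{5}(n-2)$. The average degree is below $4.8$, which guarantees only a vertex of degree at most 4, and this cannot be improved. The line graph of the cube is planar (put a vertex on each edge of the cube and join consecutive edges of each face) and 4-regular; its triangles are the triples of edges at a vertex of the cube, so no two of them are adjacent. In this graph triangles do intersect, and the four edges of a face of the cube form a 4-cycle adjacent to triangles, so neither of the two known results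 applies to it.

The reason to expect a positive answer all the same is local. The hypothesis says that every edge lies in at most one triangle, or equivalently:
\begin{itemize}
\item[(T)] if $xyz$ is a triangle and $w\notin\{x,y,z\}$, then $w$ is adjacent to at most one of $x,y,z$.
\end{itemize}
So if we color a whole triangle and delete it, every other vertex loses at most one color, just as if we had deleted a single vertex. To use this in an induction we need a statement in which a vertex may lose one color. The vertices that lose a color are next to the deleted part, and if we always delete from the outside they lie on the outer face afterwards. This leads to the following strengthening, which gives Theorem~\ref{thm:main} when $P=\emptyset$ and all lists have size at least 4.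

\begin{theorem}\label{thm:ext}
Let $G$ be a plane graph without adjacent triangles. Let $P$ be a (possibly empty) path with at most three vertices, all of whose vertices and edges lie on the boundary of the outer face. Let $L$ satisfy $|L(v)|\ge3$ for every $v\notin V(P)$ on the outer face and $|L(v)|\ge4$ for every $v$ not on the outer face. Then every proper coloring $\psi$ of $G[V(P)]$ extends to a proper coloring of $G$ in which each $v\notin V(P)$ gets a color of $L(v)$.
\end{theorem}

The colors on $P$ are arbitrary; they need not come from lists. The precolored path lets us cut $G$ along a short path, color one side, and then color the other side with the cut precolored.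

\begin{remark}
Theorem~\ref{thm:ext} fails if its hypotheses are relaxed in the obvious ways. With adjacent triangles: take the 4-cycle $p_1p_2p_3v$ with the chord $p_2v$, color $p_i$ by $i$, and let $L(v)=\{1,2,3\}$. With a precolored path on four vertices: take the 5-cycle $p_1p_2p_3p_4v$ with the chord $p_2v$, which has a single triangle, color $p_1,p_2,p_3,p_4$ by $1,2,1,3$, and let $L(v)=\{1,2,3\}$. With lists of size 2 on the outer face: take a 5-cycle with all lists equal to $\{1,2\}$.
\end{remark}

\section{Peeling the boundary: an example}\label{sec:example}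

Let the outer face be bounded by a cycle $p_1p_2p_3v_1v_2\dots v_m$, with lists of size 3 on the $v_i$ and of size 4 inside. We want to color and delete a set $D$ of vertices that reaches the outer cycle, and to apply induction to $G-D$. An interior neighbor of $D$ moves to the outer face, so it may lose one color. A vertex $v_j\notin D$ may lose none. Suppose $\psi(p_3)=0$ and $L(v_1)=\{0,1,2\}$, so that $v_1$ may use $1$ or $2$.

\emph{One vertex.} If $1\notin L(v_2)$, color $v_1$ by $1$ and delete it: $v_2$ loses nothing, and interior vertices lose at most one color. The same works with $2$. So we may assume $L(v_2)=S=\{1,2,3\}$.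

\emph{Two vertices.} If $L(v_3)\ne S$, say $1\notin L(v_3)$, color $v_2$ by $1$ and $v_1$ by $2$. A common neighbor of $v_1$ and $v_2$ may now lose two colors. By (T) there is at most one such vertex, the \emph{apex} $z_1$ of the triangle on $v_1v_2$. We color it as well, assuming for the moment that it has no neighbor in $P$, and delete the triangle $v_1v_2z_1$. By (T) every other vertex loses at most one color.

\emph{Three vertices.} Let $L(v_3)=S$ and $1\notin L(v_4)$. We wish to delete $v_1,v_2,v_3$ and the apexes $z_1,z_2$, with $v_3$ colored $1$. Here the first true obstruction appears: $z_1$ and $z_2$ may have a common neighbor $y\ne v_2$, as in Figure~\ref{fig:double} with $i=2$. Let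
\[
L(z_1)=\{1,2,3,4\},\qquad L(z_2)=\{1,2,3,5\},\qquad L(y)=\{1,2,4,5\}.
\]
One attempt is to leave $v_1$ and $v_3$ in the graph, color $z_1,z_2$ by the colors $4,5$ outside $S$, and delete $z_1,z_2,v_2$; the vertex $v_2$ has only two further neighbors and can be colored last. This fails, since $y$ loses both $4$ and $5$. A second attempt colors $(v_1,v_2,v_3)$ by $(2,3,1)$. Then $z_1$ must take $1$ or $4$, and $z_2$ must take $2$ or $5$, and again $y$ loses two colors. But if $v_2$ gets $2$, then $z_2$ can take $3\notin L(y)$, and $y$ loses at most one color \emph{whatever color $v_1$ gets}. So, once the color of $v_3$ is given, only one of the two colors available for $v_2$ is dangerous. This holds for all lists that defeat the first attempt (Lemma~\ref{lem:stripcolor}), and it allows us to color an arbitrarily long stretch $v_1,\dots,v_k$ from right to left.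

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (-0.9,0)--(4.9,0);
\draw (0,0)--(1,1)--(2,0)--(3,1)--(4,0);
\draw (1,1)--(2,2)--(3,1);
\draw[dashed] (1,1)--(0.6,2.4)--(2,2)--(3.4,2.4)--(3,1);
\draw[dashed] (0.6,2.4)--(2,3.4)--(3.4,2.4);
\filldraw (0,0) circle (1.8pt) node[below] {$v_{i-1}$};
\filldraw (2,0) circle (1.8pt) node[below] {$v_i$};
\filldraw (4,0) circle (1.8pt) node[below] {$v_{i+1}$};
\filldraw (1,1) circle (1.8pt) node[left] {$z_{i-1}$};
\filldraw (3,1) circle (1.8pt) node[right] {$z_i$};
\filldraw (2,2) circle (1.8pt) node[above] {$y_i$};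
\filldraw (0.6,2.4) circle (1.8pt) node[left] {$t$};
\filldraw (3.4,2.4) circle (1.8pt) node[right] {$t'$};
\filldraw (2,3.4) circle (1.8pt) node[above] {$s_0$};
\end{tikzpicture}
\caption{A double vertex $v_i$ (solid edges). The horizontal line is the outer cycle, with the outer face below it. The apexes $z_{i-1},z_i$ of the two triangles at $v_i$ have a second common neighbor $y_i$. Dashed: the triangles on the edges $z_{i-1}y_i$ and $z_iy_i$, with third vertices $t,t'$, and a second common neighbor $s_0$ of $t$ and $t'$; these vertices need not exist.}
\label{fig:double}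
\end{figure}

\emph{Distant neighbors.} An interior vertex $w$ might also be adjacent to two deleted vertices that are far apart, say to $z_i$ and $z_j$ with $j\ge i+2$. Then $v_iz_iwz_jv_{j+1}$ is a path with three internal vertices between two vertices of the outer cycle. We call such paths \emph{links}. A link and the stretch of the outer cycle between its ends bound a disc. If the disc contains no vertex, the link is thin, and $v_{i+1}$ has degree 3, which we can exclude. If the disc contains a vertex, the link is fat, and we change the plan: color everything outside the disc by induction, peel the stretch of the outer cycle, and apply induction inside the disc with the internal vertices of the link as the precolored path. This is why $P$ is allowed three vertices.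

The proof follows this outline. Sections~\ref{sec:plane}--\ref{sec:red} set up the minimal counterexample and the deletions. Section~\ref{sec:links} chooses a first fat link, from $v_a$ to $v_b$. Section~\ref{sec:lists} peels $v_1,\dots,v_k$ for $k<b$ and concludes that all lists up to $v_b$ equal $S$. Sections~\ref{sec:inside}--\ref{sec:end} peel $v_a,\dots,v_b$ inside the disc of the chosen link. There the colors at both ends are prescribed, so the right-to-left method is not available; instead we show that the configuration of Figure~\ref{fig:double} occurs at most once, and we treat it by hand.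

\section{Plane graphs}\label{sec:plane}

We write $x\sim y$ if $x$ and $y$ are adjacent, $N(x)$ for the set of neighbors of $x$, and $d(x)=|N(x)|$. The \emph{faces} of a plane graph are the components of the complement of the drawing, and the \emph{outer face} is the unbounded one. A vertex or edge is \emph{on} a face if it lies in the boundary of that face. Subgraphs inherit their drawings. For a cycle $K$, its \emph{disc} is the closure of its bounded side, $G_K$ is the subgraph drawn in the disc, and $\operatorname{int}K$ is the set of vertices in the open bounded side.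

We use the following standard facts. In a connected plane graph the boundary of each face is connected, and the graph can be redrawn with any given vertex on the outer face. In a 2-connected plane graph every face is bounded by a cycle and every edge is on exactly two faces. An edge with an end in $\operatorname{int}K$ lies in the disc of $K$. Three internally disjoint paths with the same two ends form three cycles, and the disc of one of them is the union of the discs of the other two, which meet exactly in their common path; in particular, a path that joins two vertices of $K$ through the open bounded side of $K$ splits the disc of $K$ into two discs.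

\begin{lemma}\label{lem:outer}
Let $G$ be a plane graph.
\begin{itemize}
\item[(i)] A vertex or edge of a subgraph $H$ that is on the outer face of $G$ is on the outer face of $H$.
\item[(ii)] Let $D\subseteq V(G)$ be such that every component of $G[D]$ contains a vertex on the outer face of $G$. Then every vertex $w\notin D$ with a neighbor in $D$ is on the outer face of $G-D$, and so is every edge of $G-D$ that lies on a common face of $G$ with a vertex of $D$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The outer face of $G$ is contained in the outer face of $H$.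

(ii) Let $f$ be the outer face of $G-D$. A component of $G[D]$ is a connected set disjoint from $G-D$, so it lies in one face of $G-D$. This face is open and contains a point in the closure of the outer face of $G$, which is contained in $f$; hence the face is $f$. So $D\subseteq f$. If $x\in D$, then an edge $xw$ without its end $w$, and a face of $G$ with $x$ on its boundary together with the point $x$, are connected sets that contain $x$ and are disjoint from $G-D$. They lie in $f$, which gives both claims.
\end{proof}

Degrees of vertices will be computed by listing the faces around them.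

\begin{lemma}\label{lem:rot}
Let $x$ be a vertex of a 2-connected plane graph and $w_1,\dots,w_r$ distinct neighbors of $x$. Suppose that $r\ge3$ and each path $w_ixw_{i+1}$ (indices modulo $r$) lies on the boundary of a face, or that $r=2$ and $w_1xw_2$ lies on the boundaries of two distinct faces. Then $N(x)=\{w_1,\dots,w_r\}$.
\end{lemma}

\begin{proof}
The edges at $x$ are cyclically ordered around $x$, and a face whose boundary cycle passes through $x$ fills exactly one angle between two consecutive edges. Each edge $xw_i$ borders two angles. The hypothesis says that for both of them the other bordering edge is again some $xw_j$. So walking around $x$ from $xw_1$ we meet no other edge.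
\end{proof}

\section{A minimal counterexample}\label{sec:min}

Suppose that Theorem~\ref{thm:ext} is false, and let $(G,P,L,\psi)$ be a counterexample with $|V(G)|$ minimum. For a subgraph $H$ containing $P$, an \emph{extension of $\psi$ to $H$} is a proper coloring of $H$ that agrees with $\psi$ on $P$ and uses colors from the lists elsewhere. Minimality is used in the following form.

\begin{lemma}\label{lem:min}
Let $H$ be a subgraph of $G$ with $|V(H)|<|V(G)|$. Let $P'$ be a possibly empty path in $H$ with at most three vertices, on the outer face of $H$, with $V(P)\cap V(H)\subseteq V(P')$. For $v\in V(H)\setminus V(P')$ let $L'(v)=L(v)$, except that one color may be removed if $v$ is on the outer face of $H$ but not on the outer face of $G$. Then every proper coloring of $H[V(P')]$ extends to a proper coloring of $H$ with colors from $L'$. In particular, $\psi$ has an extension to $G-D$ for every nonempty $D\subseteq V(G)\setminus V(P)$.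
\end{lemma}

\begin{proof}
Each $v\in V(H)\setminus V(P')$ is outside $P$, so $|L'(v)|\ge3$. If $v$ is not on the outer face of $H$, it is not on the outer face of $G$ by Lemma~\ref{lem:outer}(i), so $|L'(v)|=|L(v)|\ge4$. Thus $H$ satisfies the hypotheses of Theorem~\ref{thm:ext} and is smaller than $G$.
\end{proof}

\begin{lemma}\label{lem:2conn}
$G$ is 2-connected.
\end{lemma}

\begin{proof}
If $G$ is disconnected, apply Lemma~\ref{lem:min} to each component, with $P$ or the empty path. If $|V(G)|\le2$, color greedily. So suppose that $x$ is a cutvertex, $G=G'\cup G''$ with $V(G')\cap V(G'')=\{x\}$ and both parts larger than $\{x\}$.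

If $P$ meets both $G'-x$ and $G''-x$, then $x$ is the middle vertex of $P$, each part contains one edge of $P$, and $\psi$ extends to each part separately. Otherwise let $P\subseteq G'$. If $x$ is on the outer face of $G$, extend $\psi$ to $G'$ and then color $G''$ with the precolored path $x$. If $x$ is not on the outer face, then the boundary of the outer face, being connected, lies in $G'-x$ or in $G''-x$. In the second case $P=\emptyset$ and we swap the names. So the boundary lies in $G'-x$, and all vertices of $G''-x$ have lists of size at least 4. Extend $\psi$ to $G'$, redraw $G''$ with $x$ on the outer face, and apply Theorem~\ref{thm:ext} to $G''$ with the precolored path $x$. In all cases $\psi$ extends to $G$, a contradiction.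
\end{proof}

Let $C$ be the cycle bounding the outer face; thus $P\subseteq C$. Vertices not on $C$ are \emph{interior}. If $|V(P)|\le2$, prolong $P$ by a next vertex $w$ of $C$ (any vertex of $C$ if $P=\emptyset$) and color $w$ from $L(w)$ differently from its at most two neighbors in $P$. An extension of the new precoloring would be an extension of $\psi$, so we still have a minimal counterexample. Removing colors from lists also preserves counterexamples. So we assume
\[
P=p_1p_2p_3,\qquad C=p_1p_2p_3v_1v_2\dots v_m,\qquad |L(v_i)|=3,\qquad |L(v)|=4\ \text{for interior } v,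
\]
with $m\ge0$, and we put $v_0=p_3$ and $v_{m+1}=p_1$.

\begin{lemma}\label{lem:deg}
Interior vertices have degree at least 4, and $d(v_i)\ge3$ for $1\le i\le m$.
\end{lemma}

\begin{proof}
Otherwise delete the vertex, extend $\psi$ to the rest, and color the vertex last; its list is longer than its degree.
\end{proof}

\begin{lemma}\label{lem:chord}
$C$ has no chord.
\end{lemma}

\begin{proof}
A chord $xy$ splits $G$ into two smaller graphs $G_1,G_2$ whose intersection is the edge $xy$. If $p_2\notin\{x,y\}$, both edges of $P$ lie on the same side, say $P\subseteq G_1$. Extend $\psi$ to $G_1$ and then color $G_2$ with the precolored path $xy$, a contradiction. So every chord has the form $p_2v_j$ with $1\le j\le m$. Let $p_1\in G_1$ and $p_3\in G_2$. If $j\ge2$, then $v_j\not\sim p_3$; color $G_1$ with the precolored path $p_1p_2$, and then $G_2$ with the precolored path $v_jp_2p_3$, whose coloring is proper because $v_j\not\sim p_3$. If $j=1<m$, then $v_1\not\sim p_1$; color first $G_2$ with the path $p_2p_3$, then $G_1$ with the path $p_1p_2v_1$. If $j=m=1$, then (T) fails for the triangle $p_1p_2v_1$ and $p_3$.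
\end{proof}

Thus every neighbor of $v_i$ other than $v_{i-1},v_{i+1}$ is interior, for $1\le i\le m$.

\begin{lemma}\label{lem:short}
Every cycle $K$ of length at most 5 has $\operatorname{int}K=\emptyset$. Moreover $m\ge3$, and every triangle and every 4-cycle bounds a face other than the outer face.
\end{lemma}

\begin{proof}
Let $K=q_1\dots q_\ell$ with $\ell\le5$ and $\operatorname{int}K\ne\emptyset$. The vertices of $\operatorname{int}K$ are interior. Let $\varphi$ be an extension of $\psi$ to $G-\operatorname{int}K$; it is proper on $G[V(K)]$. To color the inside we must reduce $K$ to a path with at most three vertices. For $\ell=3$ let $D=\{q_3\}$, and for $\ell=4$ let $D=\{q_4\}$. For $\ell=5$ let $D=\{q_4,q_5\}$ if $q_4,q_5$ have no common neighbor in $\operatorname{int}K$. If they have one, $z$, let $D=\{q_4,q_5,z\}$; by (T) for this triangle, $q_1\sim q_5$ and $q_3\sim q_4$ give $z\not\sim q_1,q_3$, so $z$ has at most three neighbors on $K$ and we color it from $L(z)$ properly with $\varphi$. In each case a vertex $w\in\operatorname{int}K\setminus D$ has at most one neighbor in $D$, by (T) when $D$ is a triangle. Remove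 the color of that neighbor from $L(w)$; then $w$ is on the outer face of $G_K-D$ by Lemma~\ref{lem:outer}(ii). Lemma~\ref{lem:min} for $G_K-D$ and the path $K-D$ extends $\varphi$ to $G$, a contradiction.

If $m\le2$, then $\operatorname{int}C=\emptyset$, so $G=C$ by Lemma~\ref{lem:chord}. For $m=0$ the map $\psi$ colors $G$, and for $m\ge1$ we have $d(v_1)=2$, contrary to Lemma~\ref{lem:deg}. Finally, a cycle with empty interior and no chord bounds a bounded face; a triangle has no chord, and a chord of a 4-cycle would create adjacent triangles.
\end{proof}

\begin{lemma}\label{lem:consec}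
If an interior vertex $z$ is adjacent to $v_i$ and $v_j$ with $0\le i<j\le m+1$, then $j=i+1$.
\end{lemma}

\begin{proof}
Let $j\ge i+2$. The path $v_izv_j$ splits $G$ into $G_1\supseteq P$ and $G_2\supseteq v_iv_{i+1}\dots v_j$. Both are smaller than $G$, since $v_{i+1}\notin G_1$ and $p_2\notin G_2$. Extend $\psi$ to $G_1$. The vertices $v_i,v_j$ are not consecutive on $C$, hence nonadjacent, so the coloring of the path $v_izv_j$ is proper in $G_2$, and it extends to $G_2$. This is a contradiction.
\end{proof}

The lemma says nothing about adjacency to $p_2$, because a path $p_2zv_j$ has $p_1$ and $p_3$ on different sides. For this reason $p_2$ needs separate attention throughout.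

\section{Reductions, apexes and double vertices}\label{sec:red}

For $1\le j\le m$ let $L^*(v_j)$ be $L(v_j)$ minus the colors of the neighbors of $v_j$ in $P$; these are the colors that $v_j$ can receive in an extension of $\psi$. Since $C$ has no chord and $m\ge3$, we have $L^*(v_j)=L(v_j)$ for $2\le j\le m-1$, and $L^*(v_1)=L(v_1)\setminus\{\psi(p_3)\}$. The next lemma formalizes the deletions of Section~\ref{sec:example}: the set $D_0$ is colored first, and $D_1$ is a boundary vertex that is colored last.

\begin{lemma}\label{lem:red}
There are no disjoint sets $D_0,D_1\subseteq V(G)\setminus V(P)$ with $D=D_0\cup D_1\ne\emptyset$ and $L$-coloring $\theta$ of $G[D_0]$ such that all of the following hold.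
\begin{itemize}
\item[(R0)] Every component of $G[D]$ contains a vertex of $C$.
\item[(R1)] $\theta(x)\ne\psi(p)$ whenever $x\in D_0$, $p\in V(P)$ and $x\sim p$.
\item[(R2)] For each interior $w\notin D$, at most one color of $L(w)$ appears on $N(w)\cap D_0$.
\item[(R3)] For each $v_j\notin D$ with $1\le j\le m$, no color of $L^*(v_j)$ appears on $N(v_j)\cap D_0$.
\item[(R4)] $D_1=\emptyset$, or $D_1=\{v_i\}$ and the number of colors of $L^*(v_i)$ that do not appear on $N(v_i)\cap D_0$ exceeds the number of neighbors of $v_i$ outside $D_0\cup V(P)$.
\end{itemize}
\end{lemma}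

\begin{proof}
Remove from the list of each interior $w\notin D$ the colors on $N(w)\cap D_0$. By (R2), (R0) and Lemma~\ref{lem:outer}(ii), Lemma~\ref{lem:min} applies to $G-D$ and $P$. In the resulting coloring each $v_j\notin D$ has a color of $L^*(v_j)$, so by (R1) and (R3) adding $\theta$ keeps the coloring proper. By (R4) the vertex in $D_1$, if any, can be colored.
\end{proof}

For $0\le i\le m$, a common neighbor of $v_i$ and $v_{i+1}$ is called an \emph{apex} and denoted $z_i$. It may or may not exist. For $1\le i\le m$, the vertex $v_i$ is \emph{double} if $z_{i-1}$ and $z_i$ exist and have a common neighbor other than $v_i$.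

\begin{lemma}\label{lem:apex}
\begin{itemize}
\item[(i)] If $z_i$ exists, it is unique and interior, and its neighbors among $v_0,\dots,v_{m+1}$ are exactly $v_i,v_{i+1}$. In particular apexes with different indices are distinct. Also $z_{i-1}\not\sim z_i$.
\item[(ii)] If $v_i$ is double, then $z_{i-1},z_i$ have exactly one common neighbor $y_i\ne v_i$, we have $y_i\notin\{v_0,\dots,v_{m+1}\}$, and $N(v_i)=\{v_{i-1},z_{i-1},z_i,v_{i+1}\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Uniqueness is (T). An apex on $C$ would give a chord, since $|C|\ge6$. The neighbors are determined by Lemma~\ref{lem:consec}. By (T) for $v_{i-1}v_iz_{i-1}$ and $z_i\sim v_i$ we get $z_i\not\sim z_{i-1}$.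

(ii) Let $w\ne v_i$ be a common neighbor. By (i), $w\notin\{v_0,\dots,v_{m+1}\}$. The 4-cycle $v_iz_{i-1}wz_i$ bounds a face. The edge $v_iz_{i-1}$ is on two faces, one of which is bounded by the triangle $v_{i-1}v_iz_{i-1}$; so the 4-cycle bounds the other one, and this determines $w$. The two triangles, the 4-cycle and $C$ bound faces at $v_i$, and Lemma~\ref{lem:rot} gives $N(v_i)$.
\end{proof}

We start peeling at $v_1$. Put
\[
A=L^*(v_1)=L(v_1)\setminus\{\psi(p_3)\},\qquad S=L(v_2).
\]
If $c\in A\setminus S$, then $D_0=\{v_1\}$, $\theta(v_1)=c$, $D_1=\emptyset$ contradicts Lemma~\ref{lem:red}. So $A\subseteq S$. As $|A|\ge2$, we may fix distinct $\alpha,\beta\in A$ and write $S=\{\alpha,\beta,\gamma\}$. A color outside $S$ is harmless, in the sense of (R3), to $v_1$ and to every $v_j$ with $L(v_j)=S$.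

\begin{lemma}\label{lem:v1}
$d(v_1)\ge4$.
\end{lemma}

\begin{proof}
Suppose $N(v_1)=\{p_3,v_2,y\}$ with $y$ interior. By Lemma~\ref{lem:consec} the neighbors of $y$ on $C$ other than $v_1$ are among $p_2,p_3,v_2$, and $y$ is not adjacent to both $p_3$ and $v_2$. It is not adjacent to both $p_2$ and $p_3$, by (T) for $yp_3v_1$ and $p_2$. Let $F$ consist of $\alpha,\beta$, of $\gamma$ if $y\sim v_2$, of $\psi(p_3)$ if $y\sim p_3$, and of $\psi(p_2)$ if $y\sim p_2$.

If $L(y)\not\subseteq F$, take $D_0=\{y\}$, $\theta(y)\in L(y)\setminus F$, $D_1=\{v_1\}$. Then (R0)--(R3) hold by the choice of $F$, and (R4) holds because $\alpha,\beta$ remain for $v_1$, which has the single neighbor $v_2$ outside $D_0\cup V(P)$. This contradicts Lemma~\ref{lem:red}.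

So $|F|\ge4$. If $y\sim p_3$, then $F\subseteq\{\alpha,\beta,\psi(p_3)\}$. Hence $y\not\sim p_3$, $y\sim p_2$, $y\sim v_2$, and $L(y)=F=S\cup\{\psi(p_2)\}$ with $\psi(p_2)\notin S$. No color of $y$ is harmless to $v_2$, so we keep $y$ in the graph and precolor it. The 4-cycle $p_2p_3v_1y$ bounds a face, so $N(p_3)=\{p_2,v_1\}$ by Lemma~\ref{lem:rot}, and the edge $p_2y$ is on the outer face of $G-\{p_3,v_1\}$ by Lemma~\ref{lem:outer}(ii). Color $y$ by $\gamma\ne\psi(p_2)$. Since $y\not\sim p_1$, the path $p_1p_2y$ is properly colored, and Lemma~\ref{lem:min} colors $G-\{p_3,v_1\}$. Give $p_3$ the color $\psi(p_3)$ and $v_1$ a color of $\{\alpha,\beta\}$ different from that of $v_2$. This extends $\psi$ to $G$, a contradiction.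
\end{proof}

The first attempt in Section~\ref{sec:example}, coloring the two apexes at a double vertex by harmless colors, must fail in $G$. We record what this means. Let $v_i$ be double with $1\le i\le m-1$. A \emph{safe pair} for $v_i$ is a pair of colors $(\delta,\delta')$ with $\delta'\in L(z_i)\setminus S$ and
\[
\delta\in L(z_{i-1})\setminus S\ \text{ if } i\ge2,\qquad \delta\in L(z_0)\setminus\{\alpha,\beta,\psi(p_3)\}\ \text{ if } i=1 .
\]
Safe pairs exist, since apexes have lists of size 4.

\begin{lemma}\label{lem:pair}
Let $v_i$ be double with $1\le i\le m-1$. Suppose that $L(v_j)=S$ for all $j\in\{i-1,i,i+1\}$ with $j\ge2$, and that $z_{i-1},z_i\not\sim p_2$. Let $(\delta,\delta')$ be a safe pair.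
\begin{itemize}
\item[(i)] Let $D_0\supseteq\{z_{i-1},z_i\}$ be a set of interior vertices such that $G[D_0\cup\{v_i\}]$ is connected and the vertices of $D_0\setminus\{z_{i-1},z_i\}$ have no neighbor on $C$. Let $\theta$ be an $L$-coloring of $G[D_0]$ with $\theta(z_{i-1})=\delta$, $\theta(z_i)=\delta'$. Then (R2) fails.
\item[(ii)] The vertex $y_i$ is interior, $\delta\ne\delta'$, and $\delta,\delta'\in L(y_i)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Put $D_1=\{v_i\}$; we check the other conditions of Lemma~\ref{lem:red}. The only edges from $D_0$ to $C-v_i$ are $z_{i-1}v_{i-1}$ and $z_iv_{i+1}$, and $2\le i+1\le m$. So (R1) concerns only $z_0p_3$ when $i=1$, and $\delta\ne\psi(p_3)$. For (R3), $\delta'\notin S\supseteq L^*(v_{i+1})$, and if $i\ge2$, $\delta\notin S\supseteq L^*(v_{i-1})$. For (R4) use Lemma~\ref{lem:apex}(ii). If $i\ge2$, all three colors of $L^*(v_i)=S$ remain, against the two neighbors $v_{i-1},v_{i+1}$. If $i=1$, the colors $\alpha,\beta$ remain, against the one neighbor $v_2$.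

(ii) The vertex $y_i$ is not among $v_0,\dots,v_{m+1}$ and is not $p_2$. Apply (i) with $D_0=\{z_{i-1},z_i\}$, an independent set. Condition (R2) can fail only at a common neighbor of $z_{i-1},z_i$ other than $v_i$, that is, at $y_i$.
\end{proof}

\section{Links and strips}\label{sec:links}

To peel a longer stretch of $C$ we must know which interior vertices have two neighbors in the deleted set. Such a vertex lies on a short path between two vertices of $C$.

\begin{definition}
A \emph{link from $v_g$ to $v_h$} is a path $Q=v_gu_1\dots u_sv_h$ with $0\le g$, $g+2\le h\le m+1$, $1\le s\le3$ and $u_1,\dots,u_s\notin\{v_0,\dots,v_{m+1}\}$. The $u_j$ are its \emph{internal} vertices; each is $p_2$ or interior. Let $K_Q$ be the cycle $Q\cup v_gv_{g+1}\dots v_h$ and $R_Q$ its disc. The link is \emph{fat} if $\operatorname{int}K_Q\ne\emptyset$, and \emph{thin} otherwise.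
\end{definition}

\begin{lemma}\label{lem:starve}
Let $Q$ be a link from $v_g$ to $v_h$ and $g<i<h$.
\begin{itemize}
\item[(i)] All edges at $v_i$ lie in $R_Q$.
\item[(ii)] If $Q$ is thin and $d(v_i)\ge4$, then $v_i$ is adjacent to at least two internal vertices of $Q$ other than $p_2$.
\item[(iii)] No link $v_0p_2uv_h$ is thin. If a link $v_0p_2uu'v_h$ is thin, then $v_1\sim u$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The edges $v_{i-1}v_i$ and $v_iv_{i+1}$ belong to both $K_Q$ and $C$. Near $v_i$, one side of them is the outer face of $G$, which is disjoint from $R_Q$ and contains no edge; so the other side is inside $K_Q$, and all further edges at $v_i$ start there. (ii) The vertex $v_i$ has at least two interior neighbors; they lie in $R_Q$, hence on $K_Q$. (iii) Apply (ii) to $v_1$, using Lemma~\ref{lem:v1}.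
\end{proof}

When all relevant links are thin, double vertices are the only obstruction to peeling. We need this in two settings, which differ in the set $W$ of interior vertices considered.

\begin{lemma}\label{lem:strip}
Let $0\le g<h\le m$, let $X=\{v_g,\dots,v_h\}$, and let $Z$ be the set of existing apexes $z_i$ with $g\le i<h$. Let $W\supseteq Z$ be a set of interior vertices. Suppose that $d(v_i)\ge4$ for $g<i<h$, and that every link with both ends in $X$ and all internal vertices in $W$ is thin. Then:
\begin{itemize}
\item[(i)] $Z$ is independent;
\item[(ii)] if $w\in W\setminus Z$ has at least two neighbors in $X\cup Z$, then $w=y_i$ for a double vertex $v_i$ with $g<i<h$, and $N(w)\cap(X\cup Z)=\{z_{i-1},z_i\}$.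
\end{itemize}
\end{lemma}

\begin{proof}
(i) Consecutive apexes are nonadjacent by Lemma~\ref{lem:apex}(i). If $z_i\sim z_j$ with $j\ge i+2$, then the link $v_iz_iz_jv_{j+1}$ is thin and $v_{i+1}\not\sim z_j$, contrary to Lemma~\ref{lem:starve}(ii).

(ii) Two neighbors of $w$ in $X$ would be consecutive by Lemma~\ref{lem:consec}, making $w$ a member of $Z$. So $w$ has at most one neighbor in $X$. Suppose $w\sim v_j$ and $w\sim z_i$ with $v_j\in X$, $z_i\in Z$. By (T) for $v_iv_{i+1}z_i$, the vertex $w$ is adjacent to neither $v_i$ nor $v_{i+1}$. If $j\ge i+2$, the thin link $v_iz_iwv_j$ contradicts Lemma~\ref{lem:starve}(ii) at $v_{i+1}$. If $j<i$, the thin link $v_jwz_iv_{i+1}$ contradicts it at $v_i$. Hence $w$ has no neighbor in $X$ and at least two in $Z$. Let $w\sim z_i,z_j$ with $i<j$. The link $v_iz_iwz_jv_{j+1}$ is thin and $v_{i+1}\not\sim w$, so $v_{i+1}\sim z_j$ by Lemma~\ref{lem:starve}(ii), which means $j=i+1$. Thus $v_{i+1}$ is double and $w=y_{i+1}$. Any two neighbors of $w$ in $Z$ have consecutive indices, so there are exactly two.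
\end{proof}

Fat links exist: the link $v_0p_2v_{m+1}$ has $K_Q=C$, and $v_1$ has an interior neighbor. Among all fat links choose
\[
Q=v_au_1\dots u_sv_b
\]
with $b$ minimum, subject to this $a$ maximum, and subject to this $R_Q$ minimal under inclusion. We fix $a,b,s,Q$, $K=K_Q$ and $R=R_Q$ for the rest of the paper. A link $Q'$ from $v_g$ to $v_h$ is thin in each of the following cases:
\begin{itemize}
\item[(E1)] $h<b$;
\item[(E2)] $h=b$ and $g>a$;
\item[(E3)] $(g,h)=(a,b)$, $Q'\ne Q$ and $Q'\subseteq R$.
\end{itemize}
For (E3), note that $K_{Q'}\subseteq R$ gives $R_{Q'}\subseteq R$, and equality would give $K_{Q'}=K$ and $Q'=Q$. Case (E1) governs the peeling of $v_1,\dots,v_k$ for $k<b$; all three cases govern the peeling inside $R$.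

\section{The lists up to $v_b$}\label{sec:lists}

We show that $L(v_2)=\dots=L(v_b)=S$, by induction along $C$. Equal lists force large degrees, large degrees allow Lemma~\ref{lem:strip} to be applied, and then the strip can be peeled unless the next list is again $S$.

\begin{lemma}\label{lem:deg4}
Let $2\le k\le\min\{b,m\}$ and $L(v_j)=S$ for $2\le j\le k$. Then $d(v_i)\ge4$ for $1\le i\le k-1$.
\end{lemma}

\begin{proof}
For $i=1$ this is Lemma~\ref{lem:v1}. Let $2\le i\le k-1$ and $N(v_i)=\{v_{i-1},v_{i+1},y\}$. If $y\sim p_2$, the link $v_0p_2yv_i$ is thin by (E1), contrary to Lemma~\ref{lem:starve}(iii). So by Lemma~\ref{lem:consec} the neighbors of $y$ on $C$ are among $v_{i-1},v_i,v_{i+1}$, none of which is in $P$. Take $D_0=\{y\}$, $\theta(y)\in L(y)\setminus S$, $D_1=\{v_i\}$. Then (R3) holds since $L^*(v_{i-1}),L^*(v_{i+1})\subseteq S$, and (R4) holds since all of $S$ remains for $v_i$. This contradicts Lemma~\ref{lem:red}.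
\end{proof}

\begin{lemma}\label{lem:stripcolor}
Let $2\le k\le\min\{b-1,m\}$ and $L(v_j)=S$ for $2\le j\le k$. Let $X=\{v_1,\dots,v_k\}$ and let $Z$ be the set of existing apexes $z_i$ with $1\le i\le k-1$. Then no vertex of $Z$ has a neighbor in $P$. For every $\kappa\in S$ there are a set $D_0$ with $X\subseteq D_0\subseteq X\cup Z$ and an $L$-coloring $\theta$ of $G[D_0]$ with $\theta(v_1)\in\{\alpha,\beta\}$ and $\theta(v_k)=\kappa$ such that (R2) holds for $D=D_0$.
\end{lemma}

\begin{proof}
\emph{Structure.} By Lemma~\ref{lem:apex}(i) no vertex of $Z$ is adjacent to $p_1$ or $p_3$. If $z_i\sim p_2$, the link $v_0p_2z_iv_{i+1}$ is thin by (E1), since $i+1\le k<b$, contrary to Lemma~\ref{lem:starve}(iii). By (E1) and Lemma~\ref{lem:deg4}, Lemma~\ref{lem:strip} applies with $g=1$, $h=k$ and $W$ the set of all interior vertices. For $z_i\in Z$ let $\Delta_i=L(z_i)\setminus S\ne\emptyset$. Let $v_i$ be double with $2\le i\le k-1$. Every pair in $\Delta_{i-1}\times\Delta_i$ is safe, so by Lemma~\ref{lem:pair}(ii) the sets $\Delta_{i-1},\Delta_i$ are disjoint subsets of $L(y_i)$. Hence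
\begin{equation}\label{eq:YS}
|L(y_i)\cap S|\le4-|\Delta_{i-1}|-|\Delta_i| .
\end{equation}

\emph{A rule for the apexes.} An apex $z_i$ may serve two double vertices, $v_i$ and $v_{i+1}$. To keep their demands apart we let the color of $z_i$ depend only on the colors of $v_i$ and $v_{i+1}$. Fix $\delta_i\in\Delta_i$ for each $z_i\in Z$. Let $c_1,\dots,c_k\in S$ with $c_i\ne c_{i+1}$ be colors for $v_1,\dots,v_k$. Call $z_i$ \emph{active} if $c_i,c_{i+1}\in L(z_i)$; then $|\Delta_i|\le2$. For an active $z_i$ define $\zeta_i\in L(z_i)\setminus\{c_i,c_{i+1}\}$ as follows. If $|\Delta_i|=1$, then $S\subseteq L(z_i)$, and $\zeta_i$ is the color in $S\setminus\{c_i,c_{i+1}\}$. If $|\Delta_i|=2$, then $L(z_i)\cap S=\{c_i,c_{i+1}\}$, and $\zeta_i=\delta_i$. Let $D_0$ consist of $X$ and the active apexes, and put $\theta(v_i)=c_i$, $\theta(z_i)=\zeta_i$. Since $C$ has no chord, $Z$ is independent and the neighbors of $z_i$ in $X$ are $v_i,v_{i+1}$, this is a proper coloring of $G[D_0]$. An inactive apex stays in the graph and sees at most one color of its list. So by Lemma~\ref{lem:strip}(ii), (R2) can fail only at $y_i$ for a double $v_i$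 with $2\le i\le k-1$, and only if $z_{i-1},z_i$ are active and $\zeta_{i-1},\zeta_i$ are distinct colors of $L(y_i)$. This depends only on the triple $(c_{i-1},c_i,c_{i+1})$, which we then call \emph{bad at $v_i$}.

\emph{Claim: for a double $v_i$ and $c''\in S$ there is at most one $c'\in S\setminus\{c''\}$ such that some triple $(c,c',c'')$ is bad at $v_i$.} Let $(c,c',c'')$ be bad and $Y=L(y_i)$. Then $|\Delta_{i-1}|,|\Delta_i|\in\{1,2\}$, and these numbers do not depend on the triple.
\begin{itemize}
\item If $|\Delta_i|=2$, then $L(z_i)\cap S=\{c',c''\}$, which determines $c'$.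
\item If $|\Delta_i|=1$ and $|\Delta_{i-1}|=2$, then $|Y\cap S|\le1$ by \eqref{eq:YS}, and $\zeta_i\in Y\cap S$. So $Y\cap S=\{\zeta_i\}=S\setminus\{c',c''\}$, which determines $c'$.
\item If $|\Delta_{i-1}|=|\Delta_i|=1$, then $\zeta_{i-1},\zeta_i$ are distinct colors of $Y\cap S$ different from $c'$, and $|Y\cap S|\le2$ by \eqref{eq:YS}. So $Y\cap S=S\setminus\{c'\}$, which determines $c'$. (This is the example of Section~\ref{sec:example}.)
\end{itemize}

\emph{Coloring from right to left.} Put $c_k=\kappa$. For $i=k-1,\dots,2$ choose $c_i$ among the two colors of $S\setminus\{c_{i+1}\}$ so that, if $v_i$ is double, no triple $(c,c_i,c_{i+1})$ is bad at $v_i$; the claim allows this. Finally choose $c_1\in\{\alpha,\beta\}\setminus\{c_2\}$. No triple is bad, and $c_i\in L(v_i)$ for all $i$.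
\end{proof}

\begin{proposition}\label{prop:lists}
We have $b\le m$, $L(v_j)=S$ for $2\le j\le b$, and $d(v_i)\ge4$ for $1\le i\le b-1$.
\end{proposition}

\begin{proof}
We first show $L(v_j)=S$ for $2\le j\le\min\{b,m\}$. This holds for $j=2$. Suppose it holds for $2\le j\le k$, where $k+1\le\min\{b,m\}$, but $L(v_{k+1})\ne S$. Take $\kappa\in S\setminus L(v_{k+1})$, let $D_0,\theta$ be as in Lemma~\ref{lem:stripcolor}, and $D_1=\emptyset$. The graph $G[D_0]$ is connected and meets $C$. The only edge from $D_0$ to $P$ is $v_1p_3$, as $k<m$, and $\theta(v_1)\in A$. The only edge from $D_0$ to $v_{k+1},\dots,v_m$ is $v_kv_{k+1}$, and $\kappa\notin L(v_{k+1})$. This contradicts Lemma~\ref{lem:red}.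

If $b=m+1$, apply Lemma~\ref{lem:stripcolor} with $k=m$ and $\kappa\in S\setminus\{\psi(p_1)\}$. The edges from $D_0$ to $P$ are $v_1p_3$ and $v_mp_1$, so (R1) holds, and (R3) is vacuous. This again contradicts Lemma~\ref{lem:red}. So $b\le m$, and Lemma~\ref{lem:deg4} with $k=b$ gives the degrees.
\end{proof}

\section{Inside the chosen link}\label{sec:inside}

From now on $X=\{v_a,\dots,v_b\}$, and $Z$ is the set of existing apexes $z_i$ with $a\le i\le b-1$. A vertex $v_i$ is \emph{inner} if $a<i<b$; inner vertices have degree at least 4 by Proposition~\ref{prop:lists}. No vertex of $C$ is in $\operatorname{int}K$. So the vertices of $C$ in $R$ are those of $X$, and $p_2$ if $p_2\in Q$; in particular $p_1\notin R$, because $b\le m$.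

We want to color the outside of $R$ first, and the strip $X\cup Z$ next. For this the strip must have no edges to $u_1,\dots,u_s$ except at its two ends $v_a,v_b$.

\begin{lemma}\label{lem:sep}
\begin{itemize}
\item[(i)] No inner vertex is adjacent to any $u_j$, and $Z\subseteq\operatorname{int}K$.
\item[(ii)] No vertex of $Z$ is adjacent to any $u_j$.
\item[(iii)] $Z$ is independent. If $w\in\operatorname{int}K\setminus Z$ has at least two neighbors in $X\cup Z$, then $w=y_i$ for an inner double vertex $v_i$, and $N(w)\cap(X\cup Z)=\{z_{i-1},z_i\}$.
\end{itemize}
\end{lemma}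

\begin{proof}
(i) Suppose $v_i\sim u_j$ with $v_i$ inner. By Lemma~\ref{lem:starve}(i) this edge lies in $R$, and it splits $R$ into the discs of $K_1=v_a\dots v_iu_j\dots u_1$ and $K_2=v_i\dots v_bu_s\dots u_j$. If $i=a+1$, then $K_1$ has length at most 5; otherwise $K_1$ belongs to a link from $v_a$ to $v_i$, which is thin by (E1). If $i=b-1$, then $K_2$ has length at most 5; otherwise $K_2$ belongs to a link from $v_i$ to $v_b$, which is thin by (E2). So $\operatorname{int}K=\operatorname{int}K_1\cup\operatorname{int}K_2=\emptyset$, a contradiction. Each $z_i\in Z$ is adjacent to an inner vertex, since $b\ge a+2$. So it lies in $R$ and is no $u_j$; being interior, it lies in $\operatorname{int}K$.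

(ii) Suppose $z_i\sim u_j$. If $j\le2$ and $i\ge a+1$, the link $v_au_1\dots u_jz_iv_{i+1}$ lies in $R$ and differs from $Q$, so it is thin by (E1) or (E3); by (i) the inner vertex $v_i$ has only the neighbor $z_i$ among its internal vertices, contrary to Lemma~\ref{lem:starve}(ii). So $j\le2$ implies $i=a$. If $j\ge s-1$ and $i\le b-2$, the link $v_iz_iu_j\dots u_sv_b$ is thin by (E2) or (E3), and the inner vertex $v_{i+1}$ gives the same contradiction. So $j\ge s-1$ implies $i=b-1$. As $a\ne b-1$, we cannot have both $j\le2$ and $j\ge s-1$. If $j=3$, then $s=3$ and $i=b-1$, and (T) fails for $v_{b-1}v_bz_{b-1}$ and $u_3$. If $j\le2$, then $j\le s-2$, so $j=1$ and $i=a$, and (T) fails for $v_av_{a+1}z_a$ and $u_1$.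

(iii) Apply Lemma~\ref{lem:strip} with $g=a$, $h=b$, $W=\operatorname{int}K$. A link with ends in $X$ and internal vertices in $\operatorname{int}K$ lies in $R$ and differs from $Q$, so it is thin by (E1), (E2) or (E3).
\end{proof}

The next lemma is the final step of the plan. It is stated for a general fat link because in one case we shall enlarge $R$.

\begin{lemma}\label{lem:fill}
Let $Q'$ be a fat link from $v_g$ to $v_h$ with cycle $K'$, let $X'=\{v_g,\dots,v_h\}$, and let $Z'$ be the set of existing apexes $z_i$ with $g\le i<h$. Suppose that $Z'$ is independent and that no vertex of $Z'\cup\{v_{g+1},\dots,v_{h-1}\}$ is adjacent to an internal vertex of $Q'$. Then $\psi$ has an extension $\varphi$ to $G_1=G-\operatorname{int}K'-\{v_{g+1},\dots,v_{h-1}\}$. Put $c_g=\varphi(v_g)$, $c_h=\varphi(v_h)$. There is no choice of colors $c_i\in L(v_i)$ for $g<i<h$ and $\zeta_i\in L(z_i)\setminus\{c_i,c_{i+1}\}$ for $z_i\in Z'$ such that $c_i\ne c_{i+1}$ for $g\le i<h$ and, for each $w\in\operatorname{int}K'\setminus Z'$, at most one color of $L(w)$ appears on $N(w)\cap(X'\cup Z')$.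
\end{lemma}

\begin{proof}
The graph $G_1$ contains $P$, so $\varphi$ exists by Lemma~\ref{lem:min}. Let $R'$ be the disc of $K'$ and $U$ the path formed by the internal vertices of $Q'$. Each $z_i\in Z'$ is adjacent to some $v_l$ with $g<l<h$, so it lies in $R'$ and not on $U$; hence $Z'\subseteq\operatorname{int}K'$. Suppose that colors $c_i,\zeta_i$ as described exist. Let $D=X'\cup Z'$ and $H=G_{K'}-D$, so that $V(H)=V(U)\cup(\operatorname{int}K'\setminus Z')$. Remove from the list of each $w\in\operatorname{int}K'\setminus Z'$ the colors on $N(w)\cap D$. At most one color is lost, and if one is lost, $w$ is on the outer face of $H$ by Lemma~\ref{lem:outer}(ii) applied to $G_{K'}$, in which $D$ is connected and meets the outer cycle $K'$. The path $U$ has at most three vertices, lies on the outer face of $H$, contains $V(P)\cap V(H)$, and $\varphi$ is proper on $G[V(U)]\subseteq G_1$. By Lemma~\ref{lem:min} the coloring of $U$ extends to $H$.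

The combined coloring of $G$ is proper. An edge with both ends in $G_1$ is handled by $\varphi$. An edge with an end $w\in\operatorname{int}K'\setminus Z'$ has its other end in $H$ or in $D$. Any other edge has an end in $Z'\cup\{v_{g+1},\dots,v_{h-1}\}$, and its other end is in $R'$ but not on $U$, hence in $D$; such an edge has the form $v_iv_{i+1}$, $z_iv_i$ or $z_iv_{i+1}$. So $\psi$ extends to $G$, a contradiction.
\end{proof}

If colors $c_g,c_h$ are given, then $c_{g+1},\dots,c_{h-1}$ can be chosen \emph{greedily} in this order with $c_i\in L(v_i)$ and consecutive colors distinct, since each must avoid at most two colors. Colors $\zeta_i$ then always exist.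

\begin{corollary}\label{cor:double}
Some inner vertex is double.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:sep}, Lemma~\ref{lem:fill} applies to $Q$. If no inner vertex is double, every $w\in\operatorname{int}K\setminus Z$ has at most one neighbor in $X\cup Z$, so greedy colors $c_i$ and arbitrary colors $\zeta_i$ contradict Lemma~\ref{lem:fill}.
\end{proof}

\section{Double vertices inside the chosen link}\label{sec:double}

With both $c_a$ and $c_b$ prescribed, we cannot steer past many double vertices. Instead we try to remove a double vertex locally. By Lemma~\ref{lem:pair}(ii), coloring the two apexes costs $y_i$ two colors. So we color and delete $y_i$ too; this costs two colors to the third vertices of the triangles on $z_{i-1}y_i$ and $z_iy_i$, and we delete these as well. We show that the process stops here, and that it succeeds unless $p_2$ interferes.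

Throughout this section $v_i$ is an inner double vertex, $z=z_{i-1}$, $z'=z_i$, $y=y_i$. Let $t$ be the common neighbor of $z$ and $y$, and $t'$ the common neighbor of $z'$ and $y$, if they exist; they are unique by (T). See Figure~\ref{fig:double}. Statements about $t,t'$ are to be read for those that exist.

\begin{lemma}\label{lem:layer}
\begin{itemize}
\item[(i)] $y,t,t'\in\operatorname{int}K\setminus Z$. The only possible neighbor of $y,t,t'$ on $C$ is $p_2$, and only if $p_2\in Q$. Also $z,z'\not\sim p_2$.
\item[(ii)] $t\ne t'$, and the edges of $G[\{z,z',y,t,t'\}]$ are $zy$, $z'y$, $zt$, $yt$, $z't'$, $yt'$.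
\item[(iii)] The vertices $t,t'$ have at most one common neighbor $s_0\ne y$. Every vertex outside $\{v_i,z,z',y,t,t'\}$ other than $s_0$ has at most one neighbor in $\{z,z',y,t,t'\}$, and $s_0$ has exactly the neighbors $t,t'$ there.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $z,z'\in\operatorname{int}K$, their neighbors lie in $R$, are not among the $u_j$, and are not in $Z$, by Lemma~\ref{lem:sep}. In particular $z,z'\not\sim p_2$. As $y\notin X$ by Lemma~\ref{lem:apex}(ii), we get $y\in\operatorname{int}K\setminus Z$, and $y$ has no neighbor in $X$ by Lemma~\ref{lem:sep}(iii). Hence $t,t'\notin X$, so $t,t'\in\operatorname{int}K\setminus Z$. Each of them has a neighbor in $Z$, so by Lemma~\ref{lem:sep}(iii) none in $X$. All neighbors of $y,t,t'$ lie in $R$, whose only possible vertex of $C$ outside $X$ is $p_2$.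

(ii) We know $z\not\sim z'$. By (T) for $z'yt'$ and $z\sim y$ we get $z\not\sim t'$, and by (T) for $zyt$ and $z'\sim y$ we get $z'\not\sim t$. Hence $t\ne t'$, and (T) for $zyt$ and $t'\sim y$ gives $t\not\sim t'$.

(iii) We go through the pairs. The common neighbors of $z,z'$ are $v_i,y$. By (T), each pair within $zyt$ or within $z'yt'$ has only the third vertex as a common neighbor; if $t$ does not exist, $z,y$ have no common neighbor, and likewise for $t'$. Suppose that $w\ne y$ is adjacent to $z$ and $t'$. Then the 4-cycles $v_izyz'$ and $zyt'w$ and the triangle $z'yt'$ bound faces, so $N(y)=\{z,z',t'\}$ by Lemma~\ref{lem:rot}, contrary to Lemma~\ref{lem:deg}. Exchanging the roles of $(z,t)$ and $(z',t')$, the only common neighbor of $z',t$ is $y$. Finally, if $w\ne y$ is adjacent to $t$ and $t'$, the 4-cycle $tyt'w$ bounds the face at the edge $yt$ that is not bounded by $zyt$, and this determines $w$.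
\end{proof}

The vertex $s_0$ is dealt with by a fact about lists. It rests on an observation: if $U_1,U_2$ are sets of at least two colors, $|M|=4$, and every pair in $U_1\times U_2$ consists of two distinct colors of $M$, then
\begin{equation}\label{eq:partition}
U_1\cap U_2=\emptyset,\qquad U_1\cup U_2=M,\qquad |U_1|=|U_2|=2 .
\end{equation}

\begin{lemma}\label{lem:two}
Let $M_1,M_2,M$ be sets of four colors, let $e_1,e_2$ be colors, and let $c\ne c'$ be colors outside $\{e_1,e_2\}$. Then there are $\eta\in\{c,c'\}$, $\xi_1\in M_1\setminus\{e_1,\eta\}$ and $\xi_2\in M_2\setminus\{e_2,\eta\}$ with $|\{\xi_1,\xi_2\}\cap M|\le1$.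
\end{lemma}

\begin{proof}
Otherwise \eqref{eq:partition} holds for $U_j=M_j\setminus\{e_j,\eta\}$, for both values of $\eta$. For $\eta=c'$ the sizes give $c'\in M_1\cap M_2$. For $\eta=c$ this gives $c'\in U_1\cap U_2$, a contradiction.
\end{proof}

By Proposition~\ref{prop:lists} and Lemma~\ref{lem:layer}(i), the hypotheses of Lemma~\ref{lem:pair} hold for $v_i$, since $1\le i\le b-1\le m-1$. Fix a safe pair $(\delta,\delta')$. Then $L(y)=\{\delta,\delta',c,c'\}$ with four distinct colors.

\begin{lemma}\label{lem:p2}
The vertex $p_2$ is adjacent to $y$, $t$ or $t'$. In particular $p_2\in Q$.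
\end{lemma}

\begin{proof}
Suppose not. Then $y,t,t'$ have no neighbor on $C$, and $s_0$, if it exists, is interior. Let $D_0=\{z,z',y,t,t'\}$. Color $z,z',y,t,t'$ by $\delta,\delta',\eta,\tau,\tau'$, where $\eta\in\{c,c'\}$, $\tau\in L(t)\setminus\{\delta,\eta\}$ and $\tau'\in L(t')\setminus\{\delta',\eta\}$; if $s_0$ exists, choose these by Lemma~\ref{lem:two} so that $|\{\tau,\tau'\}\cap L(s_0)|\le1$. The coloring is proper by Lemma~\ref{lem:layer}(ii), and (R2) holds by Lemma~\ref{lem:layer}(iii). This contradicts Lemma~\ref{lem:pair}(i). The last statement follows from Lemma~\ref{lem:layer}(i).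
\end{proof}

So $Q$ passes through $p_2$, and $p_2$ is close to every inner double vertex. Since $p_2\sim v_0$, this produces links from $v_0$ that leave $v_1$ too few neighbors, unless they end at $v_b$.

\begin{lemma}\label{lem:shape}
Either $a=0$, or $a=1$ and $Q=v_1u_1p_2u_3v_b$.
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:double} and Lemma~\ref{lem:p2}, $p_2=u_j$ for some $j$. By Lemma~\ref{lem:chord}, $p_2$ is adjacent to none of $v_1,\dots,v_m$. As $2\le b\le m$, we have $j<s$, and $j=1$ forces $a=0$. Otherwise $j=2$ and $s=3$. If $a\ge2$, the link $v_0p_2u_1v_a$ is thin by (E1), contrary to Lemma~\ref{lem:starve}(iii).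
\end{proof}

\begin{lemma}\label{lem:where}
We have $b\ge3$, and $v_{b-1}$ is the only inner double vertex.
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:double} it suffices to show that an inner double vertex $v_i$ has $i=b-1\ge2$. Recall that $y,t,t'\not\sim v_1$.

Let $i\ge2$. If $p_2\sim t$, the link $v_0p_2tzv_i$ is thin by (E1), contrary to Lemma~\ref{lem:starve}(iii). So $p_2\sim x$ for some $x\in\{y,t'\}$, and $x\sim z'$. If $i+1<b$, the link $v_0p_2xz'v_{i+1}$ is thin by (E1), with the same contradiction. Hence $i=b-1$.

It remains to exclude $i=1$. Then $a=0$, $z=z_0$, $z'=z_1$, and the paths $p_3z_0v_1$ and $v_1z_0y$ lie on the faces bounded by $p_3v_1z_0$ and $v_1z_0yz_1$.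

\emph{Case $p_2\sim y$.} The 4-cycle $p_2p_3z_0y$ bounds a face, so $N(z_0)=\{p_3,v_1,y\}$ by Lemma~\ref{lem:rot}, contrary to Lemma~\ref{lem:deg}.

\emph{Case $p_2\sim t'$.} Let $J$ be the 5-cycle $p_2p_3z_0yt'$; it has empty interior. The edges $z_0p_3$ and $z_0y$ of $J$ divide a neighborhood of $z_0$ into a side inside $J$ and a side outside $J$. The vertex $v_1$ is neither on $J$ nor inside it, so the edge $z_0v_1$ is on the outer side, and it is the only edge there, because $p_3,v_1,y$ are consecutive around $z_0$. So every further neighbor of $z_0$ is on $J$, that is, it is $p_2$ or $t'$. Neither is adjacent to $z_0$, by Lemma~\ref{lem:layer}(i),(ii). Again $d(z_0)=3$, a contradiction.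

\emph{Case $p_2\sim t$ and $p_2\not\sim y,t'$.} The 4-cycle $p_2p_3z_0t$ and the triangle $z_0yt$ bound faces. By Lemmas~\ref{lem:rot} and~\ref{lem:apex}(ii),
\[
N(z_0)=\{p_3,v_1,y,t\},\qquad N(p_3)=\{p_2,z_0,v_1\},\qquad N(v_1)=\{p_3,z_0,z_1,v_2\}.
\]
In the proof of Lemma~\ref{lem:p2}, $t$ must now also avoid $\psi(p_2)$ and has no choice left to protect $s_0$. As in Lemma~\ref{lem:v1}, we delete $p_3$ and let $t$ take its place in the precolored path. Color $z_0,z_1,y,t,t'$ by $\delta,\delta',\eta,\tau,\tau'$ with $\eta=c$, $\tau\in L(t)\setminus\{\delta,\eta,\psi(p_2)\}$, $\tau'\in L(t')\setminus\{\delta',\eta\}$, and $p_3$ by $\psi(p_3)\ne\delta$; this is proper by Lemma~\ref{lem:layer}(i),(ii). Let $D=\{p_3,v_1,z_0,z_1,y,t'\}$, a connected set meeting $C$, and $H=G-D$. The edge $p_2t$ is on the outer face of $H$ by Lemma~\ref{lem:outer}(ii), and the path $p_1p_2t$ is properly colored, since $t\not\sim p_1$ and $\tau\ne\psi(p_2)$. An interior vertex $w\ne t$ of $G$ in $H$ has no neighbor in $\{p_3,v_1,z_0\}$. It has at most one in $\{z_1,y,t'\}$, by (T) if $t'$ exists and by the definition of $t'$ otherwise. Remove the color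 of this neighbor from $L(w)$. By Lemmas~\ref{lem:outer}(ii) and~\ref{lem:min} the coloring of $p_1p_2t$ extends to $H$. The edges from $D$ to $V(C)\setminus D$ are $p_3p_2$, $z_1v_2$ and $v_1v_2$, and $\delta'\notin S=L(v_2)$. Finally color $v_1$ from $\{\alpha,\beta\}$ differently from $v_2$; its other neighbors have the colors $\psi(p_3),\delta,\delta'\notin\{\alpha,\beta\}$. This extends $\psi$ to $G$, a contradiction.

By Lemma~\ref{lem:p2} these cases are exhaustive.
\end{proof}

\section{End of the proof}\label{sec:end}

One double vertex is left, $v_{b-1}$. To handle it by Lemma~\ref{lem:two} we want two admissible colors for $v_{b-1}$, so we want $v_{b-2}$ to have the color of $v_b$. This needs freedom in the colors of $v_1,\dots,v_{b-2}$. If $a=1$, the color of $v_1$ would be dictated from outside $R$; we therefore move the left end of the link to $v_0$. Let $Q'=Q$ if $a=0$, and $Q'=v_0p_2u_3v_b$ if $a=1$. Let $K'=K_{Q'}$, $X'=\{v_0,\dots,v_b\}$, and let $Z'$ be the set of existing apexes $z_i$ with $0\le i\le b-1$.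

\begin{lemma}\label{lem:enlarge}
The link $Q'$ satisfies the hypotheses of Lemma~\ref{lem:fill}. Every vertex $w\in\operatorname{int}K'\setminus Z'$ has at most one neighbor in $X'\cup Z'$, except $w=y_{b-1}$, whose neighbors there are $z_{b-2},z_{b-1}$.
\end{lemma}

\begin{proof}
For $a=0$ this is Lemmas~\ref{lem:sep} and~\ref{lem:where}. Let $a=1$. The 4-cycle $B=p_2p_3v_1u_1$ bounds a face, so $N(p_3)=\{p_2,v_1\}$ by Lemma~\ref{lem:rot}. Hence $z_0$ does not exist and $Z'=Z$. Consider the three paths from $p_2$ to $v_1$ through $p_3$, through $u_1$, and through $u_3,v_b,\dots,v_2$. They form the cycles $B$, $K$, $K'$, and the disc of one of these is the union of the other two. It is not $K$, since $p_3\notin R$, and it is not $B$, since $\operatorname{int}B=\emptyset$. So it is $K'$, and $\operatorname{int}K'=\operatorname{int}K\cup\{u_1\}$; in particular $Q'$ is fat.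

By Lemma~\ref{lem:sep}, $Z$ is independent, and no vertex of $Z\cup\{v_2,\dots,v_{b-1}\}$ is adjacent to $p_2$ or $u_3$. Also $v_1\not\sim p_2$ by Lemma~\ref{lem:chord}, and $v_1\not\sim u_3$ by Lemma~\ref{lem:consec}, since $u_3\sim v_b$ and $b\ge3$. For $w\in\operatorname{int}K\setminus Z$ the second statement follows from Lemmas~\ref{lem:sep}(iii) and~\ref{lem:where} and $w\not\sim p_3$. For $w=u_1$, the only neighbor in $X'\cup Z'$ is $v_1$: the vertex $u_1$ is not adjacent to $p_3$, nor to an inner vertex or a vertex of $Z$ by Lemma~\ref{lem:sep}, nor to $v_b$ by Lemma~\ref{lem:consec}.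
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
Apply Lemma~\ref{lem:fill} to $Q'$, with $c_0=\psi(p_3)$ and $c_b=\varphi(v_b)\in L(v_b)=S$. By Lemma~\ref{lem:enlarge} we reach a contradiction once we find $c_i\in L(v_i)$ for $1\le i\le b-1$ with consecutive colors distinct, and $\zeta_{b-2}\in L(z_{b-2})\setminus\{c_{b-2},c_{b-1}\}$, $\zeta_{b-1}\in L(z_{b-1})\setminus\{c_{b-1},c_b\}$ with
\begin{equation}\label{eq:goal}
|\{\zeta_{b-2},\zeta_{b-1}\}\cap L(y_{b-1})|\le1 ;
\end{equation}
the other $\zeta_i$ are arbitrary. Recall from Proposition~\ref{prop:lists} that $L(v_j)=S$ for $2\le j\le b$.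

Suppose first that $b\ge4$, or that $b=3$ and $c_3\in A$. Put $c_{b-2}=c_b$. If $b\ge4$, this color is in $L(v_{b-2})=S$, and we choose $c_1,\dots,c_{b-3}$ greedily. If $b=3$, then $c_1=c_3\in A$ lies in $L(v_1)$ and differs from $c_0$. Lemma~\ref{lem:two} with $M_1=L(z_{b-2})$, $M_2=L(z_{b-1})$, $M=L(y_{b-1})$, $e_1=e_2=c_b$ and the two colors of $S\setminus\{c_b\}$ gives $c_{b-1}$, $\zeta_{b-2}$, $\zeta_{b-1}$ satisfying \eqref{eq:goal}.

Now let $b=3$ and $c_3\notin A$. Since $\{\alpha,\beta\}\subseteq A\subseteq S$, we have $c_3=\gamma$. We try $(c_1,c_2)=(\alpha,\beta)$ and $(c_1,c_2)=(\beta,\alpha)$. In both cases $\zeta_1$ ranges over $U=L(z_1)\setminus\{\alpha,\beta\}$, while $\zeta_2$ ranges over $V=L(z_2)\setminus\{\beta,\gamma\}$ and over $V'=L(z_2)\setminus\{\alpha,\gamma\}$, respectively. If \eqref{eq:goal} cannot be met in either case, then \eqref{eq:partition} gives $V=L(y_2)\setminus U=V'$ and $|V'|=2$. The latter gives $\alpha\in L(z_2)$, so $\alpha\in V\setminus V'$, which is absurd.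

In all cases the colors exist, contrary to Lemma~\ref{lem:fill}. Hence there is no counterexample. This proves Theorem~\ref{thm:ext}, and with it Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Planar graphs without 4-cycles adjacent to triangles are 4-choosable},
\texttt{https://daneshyari.com/article/preview/4646783.pdf}.

\end{thebibliography}
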